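# Two unrelated machines: correlated task-independent mechanisms and the bound $\frac{11}{7}$

## 1. Schedules, truthful mechanisms and task-independence

There are $m=2$ machines, the players, and $n$ tasks. Machine $i$ needs time $t_{ij}\ge 0$ for task $j$. The vector $(t_{i1},\dots,t_{in})$ is private to machine $i$. Task $j$ is described by its column $(t_{1j},t_{2j})$, and I write columns as $(\alpha,\beta)$: time $\alpha$ on machine 1, time $\beta$ on machine 2.

**Definition (makespan).** An allocation is a 0/1 matrix $x=(x_{ij})$ with $x_{1j}+x_{2j}=1$ for every task. Its makespan on $\mathbf t$ is $\max_i\sum_j x_{ij}t_{ij}$, the load of the busier machine, and $l_{opt}(\mathbf t)$ is the minimum makespan over all allocations.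

Example: take columns $(\frac32,1)$ and $(1,\frac23)$. Both tasks on machine 1 give $\frac52$, both on machine 2 give $\frac53$, first on 1 and second on 2 gives $\frac32$, and first on 2 and second on 1 gives loads $1,1$. So $l_{opt}=1$.

**Definition (deterministic mechanism, truthfulness).** Each machine reports a bid vector, and together these form a bid matrix $\mathbf b$. A deterministic mechanism $M=(X,P)$ consists of an allocation $x_{ij}(\mathbf b)$ and payments $P_i(\mathbf b)$. The utility of machine $i$ is $P_i(\mathbf b)-\sum_jx_{ij}(\mathbf b)t_{ij}$. The mechanism is truthful if for each machine reporting the true type maximizes its utility, whatever the other machine bids.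

Example: give every task separately to the machine with the smaller bid (ties to machine 1) and pay for it the other machine's bid. This is a second-price auction for each task, so it is truthful. On two tasks with columns $(1,1),(1,1)$ both go to machine 1, the makespan is $2$, and $l_{opt}=1$.

A truthful mechanism has a monotone allocation. Fix the bids of the other machine, and let $t,t'$ be two types of machine $i$ with allocation vectors $x,x'$ and payments $P,P'$. Truthfulness gives $P-x\cdot t\ge P'-x'\cdot t$ and $P'-x'\cdot t'\ge P-x\cdot t'$. Adding,
$$(t-t')\cdot(x-x')\le 0. \tag{1}$$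
If $t$ and $t'$ differ only in entry $j$, this says that a larger bid on $j$ cannot turn a lost task $j$ into a won one.

**Definition (randomized mechanism, ratio).** A randomized mechanism is a probability distribution over deterministic ones. It is (universally) truthful if it is a distribution over deterministic truthful mechanisms. For truthful mechanisms we put $\mathbf b=\mathbf t$. The mechanism has approximation ratio $c$ if $E[l_M(\mathbf t)]\le c\cdot l_{opt}(\mathbf t)$ for every instance $\mathbf t$ with any number $n$ of tasks, where $l_M$ is the makespan of the allocation that $M$ chooses.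

Example: toss one coin and break all ties in the second-price mechanism in favor of machine 1 or of machine 2. This is truthful. On $(1,1),(1,1)$ its expected makespan is still $2$.

**Definition (task-independence).** A deterministic mechanism is task-independent if the allocation of task $j$ is the same for any two bid matrices with equal $j$-th columns. A randomized mechanism is weak task-independent if it is a distribution over task-independent deterministic mechanisms. It is strong task-independent if, in addition, the allocation of each task $j$ depends only on column $j$ and the random variables $x_{ij}$ are independent across different tasks. A weak task-independent truthful mechanism is a distribution over deterministic mechanisms that are both truthful and task-independent.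

Examples:

- The second-price mechanism is task-independent. With ties broken by independent coins, one per task, it is strong task-independent. With one common coin for all ties it is weak but not strong, because on $(1,1),(1,1)$ the two allocations are equal.
- A rule that always outputs an optimal schedule is not task-independent. On $(1,2),(0,0)$ it puts task 1 on machine 1. On $(1,2),(3,10)$ the four makespans are $4$ (both on 1), $3$ (task 1 on 2, task 2 on 1), $10$, and $12$, so task 1, with the same column, goes to machine 2.

**Definition (slot frequencies).** A mechanism is given for every number $N$ of tasks, with no relation assumed between different $N$, and for each fixed bid matrix the allocation is a random variable. For a deterministic task-independent mechanism on $N$ tasks and a column $\tau$, let $X_j(\tau)=1$ if task $j$ goes to machine 1 when its column is $\tau$, and $X_j(\tau)=0$ otherwise. This is well defined by task-independence. Put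
$$\hat p(\tau)=\frac1N\sum_{j=1}^NX_j(\tau).$$

Example: let ties go to machine 1 in odd slots and to machine 2 in even slots, with $N$ even. Then every $X_j(1,1)$ is $0$ or $1$, but $\hat p(1,1)=\frac12$. For a randomized mechanism $\hat p(\tau)$ is a random variable.

Two known results may be used.

- (i) Every truthful mechanism for makespan on 2 machines with finite approximation ratio is task-independent. Hence every randomized truthful mechanism for 2 machines with finite ratio is weak task-independent.
- (ii) (Lu and Yu) Every strong task-independent randomized truthful mechanism for 2 unrelated machines has approximation ratio at least $\frac{11}7$.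

## 2. Can correlation between tasks beat $\frac{11}{7}$?

Bound (ii) assumes independence across tasks. A weak task-independent mechanism may share random bits between tasks. Does some weak task-independent randomized truthful mechanism for two unrelated machines have approximation ratio less than $\frac{11}7$? The problem comes from the volume "Stefano Leonardi (Ed.)", doi:10.1007/978-3-642-10841-9.

The answer is no.

**Theorem 1.** If a probability distribution over deterministic task-independent mechanisms satisfies $E[l_M(\mathbf t)]\le c\,l_{opt}(\mathbf t)$ for all $n$ and all $\mathbf t$, then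
$$c\ge\frac{1775}{1128}=1.57358\ldots>\frac{11}7=1.57142\ldots$$

The strict inequality is $1775\cdot7=12425>12408=11\cdot1128$, so even $\frac{11}7$ itself is not attainable. Truthfulness is not used. By (i) the bound holds for every randomized truthful mechanism for two machines, and for strong task-independent mechanisms it improves (ii). Theorems 2 and 3, stated in Section 8, give an exact min–max formula for the optimal ratio and the better constant $1.5739$.

## 3. Two tasks by hand

With one task, the second-price mechanism is optimal. With two tasks, look at a pair whose good schedule is clear: $A=(1,x)$ and $B=(y,1)$ with $x,y\ge0$, where $A$ on 1 and $B$ on 2 has makespan $1$. Suppose $A$ is sent to machine 2 with probability $u$ and, independently, $B$ is sent to machine 1 with probability $v$. The four makespans are $1$ (neither misplaced), $1+y$ (only $B$ misplaced), $1+x$ (only $A$ misplaced) and $\max(x,y)$ (both). Since $x+y-\max(x,y)=\min(x,y)$, the expected makespan is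
$$1+xu+yv-(1+\min(x,y))\,uv. \tag{2}$$

For $x=y=1$, $u=1-p$, $v=p$ this is $2-2p+2p^2\ge\frac32$. One would like to conclude that no mechanism beats $\frac32$. But the probabilities may depend on the slot: the mechanism that sends ties in odd slots to 1 and in even slots to 2 is optimal on the two-task instance $(1,1),(1,1)$. The cure is to hide the two tasks. Take $N$ slots, put the two tasks $(1,1)$ into two random slots and let all other tasks be $(0,0)$. If a deterministic task-independent mechanism sends $(1,1)$ to machine 1 in exactly $q$ slots, the two tasks collide with probability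
$$\frac{q(q-1)+(N-q)(N-q-1)}{N(N-1)}=\frac{q^2+(N-q)^2-N}{N(N-1)}\ge\frac{N^2/2-N}{N(N-1)}=\frac12-\frac1{2(N-1)}.$$
So the average makespan is at least $\frac32-\frac1{2(N-1)}$. This holds for every deterministic component, hence for every mixture. Letting $N\to\infty$, every weak task-independent mechanism has ratio at least $\frac32$.

In random slots, then, a deterministic mechanism behaves almost like one that treats tasks independently with probabilities $\hat p(\tau)$. What a weak mechanism has in addition is that the function $\hat p$ is itself random.

## 4. Why a bound on each component is not enough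

A sensible first attempt: a weak task-independent truthful mechanism is a mixture of deterministic task-independent truthful ones. Each of these is strong task-independent (constants are independent), so by (ii) each has ratio at least $\frac{11}7$. Now average over the mixture.

The last step does not work, because the bad instance depends on the component. Let $R_1$ send $(a,b)$ to machine 1 iff $b\ge a$, and let $R_2$ do so iff $b>a$.

- On $(1,1),(\frac32,1)$: $R_1$ splits the tasks and has makespan $1$. $R_2$ puts both on machine 2 and has makespan $2$.
- On $(1,1),(1,\frac32)$: $R_1$ puts both on machine 1 and has makespan $2$. $R_2$ splits them and has makespan $1$.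

Both instances have $l_{opt}=1$. Each component has ratio at least $2$, and yet the fair mixture has expected makespan $\frac32$ on both. A lower bound for mixtures needs one probability distribution over instances that is bad for every deterministic component at the same time. If every component has expected normalized makespan at least $\ell$ against that distribution, so does every mixture. We now build such a distribution.

## 5. One big task and many pieces

Random slots turn the makespan into a formula like (2). The tasks in (2) may have to be compared at different scales, so we let one of the two tasks be cut into small equal pieces. The formula survives if we cut the right one.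

**Lemma 1.** Consider a deterministic task-independent mechanism on $N$ tasks. Let $\lambda>0$, $x,y\ge0$, and let $r\ge1$ be an integer with $N\ge r+1$.

(a) Let $x\le y$. Put one big task $\lambda(y,1)$ and $r$ pieces $\frac\lambda r(1,x)$ into uniformly random distinct slots, all other columns being $(0,0)$. Then $l_{opt}\le\lambda$, and the average of makespan$/\lambda$ over the slots differs by at most $\frac{1+x}{N-1}$ from
$$1+xf+yg-(1+x)fg,\qquad f=1-\hat p\big(\tfrac\lambda r(1,x)\big),\quad g=\hat p\big(\lambda(y,1)\big).$$

(b) Let $x\ge y$. Put one big task $\lambda(1,x)$ and $r$ pieces $\frac\lambda r(y,1)$ into random slots as before. Then $l_{opt}\le\lambda$, and the average of makespan$/\lambda$ differs by at most $\frac{1+y}{N-1}$ from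
$$1+xf+yg-(1+y)fg,\qquad f=1-\hat p\big(\lambda(1,x)\big),\quad g=\hat p\big(\tfrac\lambda r(y,1)\big).$$

**Proof.** *The makespan is bilinear.* In (a), sending the big task to 2 and all pieces to 1 gives loads $\lambda,\lambda$, so $l_{opt}\le\lambda$. Let $D$ be the fraction of pieces on machine 2 and let $X=1$ if the big task is on machine 1, $X=0$ otherwise. If $X=0$, the loads$/\lambda$ are $1-D$ and $1+xD$, so the maximum is $1+xD$. If $X=1$, they are $y+1-D$ and $xD$, and $y+1-D\ge y\ge x\ge xD$, so the maximum is $y+1-D$. This is where $x\le y$ is used. In both cases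
$$\frac{\text{makespan}}\lambda=(1-X)(1+xD)+X(y+1-D)=1+xD+yX-(1+x)XD.$$
In (b), let $D'$ be the fraction of pieces on machine 1 and let $Z=1$ if the big task is on machine 2, $Z=0$ otherwise. The big task on 1 and the pieces on 2 give $l_{opt}\le\lambda$. If $Z=0$, the loads$/\lambda$ are $1+yD'$ and $1-D'$. If $Z=1$, they are $yD'$ and $x+1-D'$, and $x+1-D'\ge x\ge y\ge yD'$. So the makespan$/\lambda$ is $1+yD'+xZ-(1+y)ZD'$.

*Averaging over slots.* The slot of the big task and the slot of any given piece form a uniformly random ordered pair $(j,j')$ of distinct slots. For columns $\beta,\tau$ we have $E X_j(\beta)=\hat p(\beta)$, $E X_{j'}(\tau)=\hat p(\tau)$, and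
$$E[X_j(\beta)X_{j'}(\tau)]=\frac{N^2\hat p(\beta)\hat p(\tau)-N\kappa}{N(N-1)},\qquad\kappa=\frac1N\sum_jX_j(\beta)X_j(\tau)\in[0,1].$$
Subtracting $\hat p(\beta)\hat p(\tau)$ leaves $\frac{\hat p(\beta)\hat p(\tau)-\kappa}{N-1}$, of absolute value at most $\frac1{N-1}$. The same holds for the covariance of $X_j(\beta)$ and $1-X_{j'}(\tau)$, and of $1-X_j(\beta)$ and $X_{j'}(\tau)$, since these only change sign. Averaging over pieces, the linear terms have exactly the expectations $f$ and $g$, and the expectation of $XD$ (or $ZD'$) is within $\frac1{N-1}$ of $fg$. Multiplying by the coefficient $1+x$ (or $1+y$) gives the claim. $\square$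

## 6. The quadratic form behind $\frac{1775}{1128}$

To find the hard distribution, pretend first that the mechanism is scale-free, so that $\hat p(\alpha,\beta)$ depends only on $\beta/\alpha$. Put
$$\hat p(1,1)=\tfrac12+\delta,\qquad V=\hat p(\tfrac32,1),\qquad U=1-\hat p(1,\tfrac32),\qquad h=\tfrac{U+V}2,\qquad\varepsilon=\tfrac{U-V}2.$$
$V$ and $U$ are the frequencies with which a task goes to the machine on which it is slower by a factor $\frac32$. Ignoring the slot error, apply Lemma 1 with three choices of $(x,y)$ and their mirror images.

- $(1,1)$: the value is $2-2\hat p+2\hat p^2$ with $\hat p=\frac12+\delta$, that is, $\frac32+2\delta^2$.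
- $(1,\frac32)$ and $(\frac32,1)$: the values are $1+(\frac12-\delta)+\frac32V-2(\frac12-\delta)V=\frac32-\delta+V(\frac12+2\delta)$ and $1+\frac32U+(\frac12+\delta)-2U(\frac12+\delta)=\frac32+\delta+U(\frac12-2\delta)$. Their mean is $\frac32+\frac12h-2\delta\varepsilon$.
- $(\frac23,\frac32)$ and $(\frac32,\frac23)$: here $A=(1,\frac23)=\frac23(\frac32,1)$ has the same ratio as $B=(\frac32,1)$. The values are $\frac53-\frac56V+\frac53V^2$ and the same with $U$. Since $\frac12(U^2+V^2)=h^2+\varepsilon^2$, their mean is $\frac53(1-\frac12h+h^2+\varepsilon^2)$.

The three kinds pull against each other. The second favors small $h$; the third, which is $\frac53$ at $h=\varepsilon=0$, pushes $h$ up. The product $-2\delta\varepsilon$ is what common random bits can exploit: a mixture can let $\delta$ vary and choose $\varepsilon$ with the same sign. The terms $2\delta^2$ and $\frac53\varepsilon^2$ are the price for this. Give the three kinds weights $\alpha,\beta,\frac35$. The part of the weighted sum that involves $\delta,\varepsilon$ is $2\alpha\delta^2-2\beta\delta\varepsilon+\varepsilon^2$, which is nonnegative for all $\delta,\varepsilon$ exactly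 when $\beta^2\le2\alpha$. Take $\alpha=\beta^2/2$, so that it is the square $(\varepsilon-\beta\delta)^2$, and take $\beta=\frac14$.

**Lemma 2.** For all real $\delta,h,\varepsilon$,
$$\tfrac1{32}\big(\tfrac32+2\delta^2\big)+\tfrac14\big(\tfrac32+\tfrac h2-2\delta\varepsilon\big)+\tfrac35\cdot\tfrac53\big(1-\tfrac h2+h^2+\varepsilon^2\big)\ge\tfrac{355}{256}.$$

**Proof.** The constants are $\frac3{64}+\frac{24}{64}+1=\frac{27}{64}+1$. The terms in $\delta,\varepsilon$ are $\frac{\delta^2}{16}-\frac{\delta\varepsilon}2+\varepsilon^2=(\varepsilon-\frac\delta4)^2$. The terms in $h$ are $\frac h8-\frac h2+h^2=(h-\frac3{16})^2-\frac9{256}$. So the left side equals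
$$\tfrac{27}{64}+1+\big(\varepsilon-\tfrac\delta4\big)^2+\big(h-\tfrac3{16}\big)^2-\tfrac9{256}\ge\tfrac{108+256-9}{256}=\tfrac{355}{256}.\qquad\square$$

The total weight is $\frac1{32}+\frac14+\frac35=\frac{141}{160}$, and $\frac{160}{141}\cdot\frac{355}{256}=\frac{1775}{1128}$. So the theorem holds for scale-free mechanisms, up to the slot error.

A general mechanism may treat $(\frac32,1)$ and $\frac23(\frac32,1)$ differently. If it sends the first to machine 1 with frequency $v$ and the second with frequency $v'$, the third kind of instance has value $\frac53-\frac23v'-\frac16v+\frac53vv'$, and $v=0$, $v'=1$ makes this $1$. The remaining task is to randomize the scale so that this does not help.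

## 7. Random scales and the proof of Theorem 1

**Parameters and instances.** This step fixes a finite supply of scales. Let $2\le L\le K$ and $N\ge1+9^K$ be integers, $g_k=3^{-k}$, and for $1\le k\le2K$
$$\tau_k=g_k(1,1),\qquad\sigma_k=g_k(\tfrac32,1),\qquad\sigma_k'=g_k(1,\tfrac32).$$
For a deterministic task-independent mechanism on $N$ tasks put
$$a_k=\hat p(\tau_k),\qquad v_k=\hat p(\sigma_k),\qquad u_k=1-\hat p(\sigma_k').$$
For $i<k$ apply Lemma 1 with $\lambda=g_i$ in the following five ways.

- $C_0(i,k)$: $x=y=1$, big task $\tau_i$, $r=3^{k-i}$ pieces $\tau_k$.
- $C_1(i,k)$: $x=1$, $y=\frac32$, big task $\sigma_i$, $r=3^{k-i}$ pieces $\tau_k$.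
- $C_1'(i,k)$: $x=\frac32$, $y=1$, big task $\sigma_i'$, $r=3^{k-i}$ pieces $\tau_k$.
- $C_2(i,k)$: $x=\frac23$, $y=\frac32$, big task $\sigma_i$, $r=2\cdot3^{k-i-1}$ pieces. Here $\frac{g_i}r=\frac32g_k$, so a piece is $\frac32g_k(1,\frac23)=\sigma_k$.
- $C_2'(i,k)$: $x=\frac32$, $y=\frac23$, big task $\sigma_i'$, $r=2\cdot3^{k-i-1}$ pieces $\frac32g_k(\frac23,1)=\sigma_k'$.

The base $3$ makes the numbers of pieces integers. Always $r\le3^{2K-1}$, so $r+1\le N$. Lemma 1 says that in each case $l_{opt}\le g_i$ and that, up to an error of absolute value at most $\frac2{N-1}$, the slot average of makespan$/g_i$ equals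
$$\begin{aligned}
C_0:&\quad 1+(1-a_k)+a_i-2(1-a_k)a_i=2-a_i-a_k+2a_ia_k,\\
C_1:&\quad 1+(1-a_k)+\tfrac32v_i-2(1-a_k)v_i=2-a_k-\tfrac12v_i+2v_ia_k,\\
C_1':&\quad 1+\tfrac32u_i+a_k-2u_ia_k,\\
C_2:&\quad 1+\tfrac23(1-v_k)+\tfrac32v_i-\tfrac53(1-v_k)v_i=\tfrac53-\tfrac23v_k-\tfrac16v_i+\tfrac53v_iv_k,\\
C_2':&\quad 1+\tfrac32u_i+\tfrac23(1-u_k)-\tfrac53u_i(1-u_k)=\tfrac53-\tfrac23u_k-\tfrac16u_i+\tfrac53u_iu_k.
\end{aligned}\tag{3}$$

**Products over random pairs.** This step handles the products $a_ia_k$ and $v_iv_k$. Let $z_1,\dots,z_m\in[0,1]$ have mean $\bar z$, and let $i\ne k$ be a random pair of distinct indices. Because $z_i^2\le z_i$,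
$$E[z_iz_k]=\frac{m^2\bar z^2-\sum z_i^2}{m(m-1)}\ge\frac{m\bar z^2-\bar z}{m-1}=\bar z^2-\frac{\bar z-\bar z^2}{m-1}\ge\bar z^2-\frac1{4(m-1)}.\tag{4}$$

**Why windows.** The linear terms of $C_2$ are not symmetric in $i$ and $k$, so a random pair from the whole range will not do. For instance, let $v_i=0$ for $i\le K/2$ and $v_i=1$ for $i>K/2$, and let $\{i<k\}$ be a uniform pair in $\{1,\dots,K\}$. As $K\to\infty$, $E v_i\to\frac14$, $E v_k\to\frac34$ and $E v_iv_k\to\frac14$. The $C_2$ average tends to $\frac53-\frac12-\frac1{24}+\frac5{12}=\frac{37}{24}$, below the scale-free value $\frac53-\frac56\cdot\frac12+\frac53\cdot\frac14=\frac53$ at $V=\frac12$. We therefore take pairs in a short window at a random position in a long range; then $E v_i$ and $E v_k$ are nearly equal.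

Put
$$P=\frac1K\sum_{k=K+1}^{2K}a_k=\frac12+\delta.$$
Let $w$ be uniform in $\{1,\dots,K-L+1\}$ and put $W=\{w,\dots,w+L-1\}\subseteq\{1,\dots,K\}$, and
$$V_w=\frac1L\sum_{i\in W}v_i,\quad U_w=\frac1L\sum_{i\in W}u_i,\quad h_w=\frac{U_w+V_w}2,\quad\varepsilon_w=\frac{U_w-V_w}2,\quad\eta=\frac{L-1}{K-L+1}.$$

**Family 0.** In $C_0$ take $\{i<k\}$ a uniform 2-subset of $\{K+1,\dots,2K\}$. By (3) and (4) the average of the $C_0$ expression is at least
$$2-2P+2P^2-\frac1{2(K-1)}=\frac32+2\delta^2-\frac1{2(K-1)}.\tag{5}$$

**Family 1.** In $C_1$ and $C_1'$ take $w$ as above, $i$ uniform in $W$, and $k$ independent of $(w,i)$ and uniform in $\{K+1,\dots,2K\}$, so that $i<k$. The point of the two separate ranges is that $a_k$ has the same mean $P$ as in (5) and is independent of the big task. Given $w$, the $C_1$ average is $2-P-\frac12V_w+2V_wP=\frac32-\delta+V_w(\frac12+2\delta)$, and the $C_1'$ average is $1+\frac32U_w+P-2U_wP=\frac32+\delta+U_w(\frac12-2\delta)$. Since $V_w-U_w=-2\varepsilon_w$, the mean of the two averages is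
$$E_w\big[\tfrac32+\tfrac12h_w-2\delta\varepsilon_w\big].\tag{6}$$

**Family 2.** In $C_2$ and $C_2'$ take $w$ as above and $\{i<k\}$ a uniform 2-subset of $W$. The offsets $i-w$ and $k-w$ are independent of $w$ and lie in $\{0,\dots,L-1\}$. For a fixed offset $o$, $E_w[v_{w+o}]$ is the mean of $v$ over $K-L+1$ consecutive indices. Passing from one offset to another shifts this interval by at most $L-1$; at most $L-1$ entries enter the sum and as many leave it, all in $[0,1]$. So two such means differ by at most $\eta$. Now $E v_i$, $E v_k$ and $E_wV_w=\frac1L\sum_oE_w[v_{w+o}]$ are all averages of such means, hence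
$$|E v_i-E_wV_w|\le\eta,\qquad|E v_k-E_wV_w|\le\eta.$$
Given $w$, (4) with $m=L$ gives $E[v_iv_k\mid w]\ge V_w^2-\frac1{4(L-1)}$. So the $C_2$ average is at least
$$E_w\big[\tfrac53-\tfrac56V_w+\tfrac53V_w^2\big]-\tfrac56\eta-\tfrac5{12(L-1)},$$
and the $C_2'$ average satisfies the same with $U_w$. The mean of the two averages is at least
$$\tfrac53E_w\big[1-\tfrac12h_w+h_w^2+\varepsilon_w^2\big]-\tfrac56\eta-\tfrac5{12(L-1)}.\tag{7}$$

**Combination.** Choose $C_0$ with probability $\frac5{141}$, each of $C_1,C_1'$ with probability $\frac{20}{141}$, and each of $C_2,C_2'$ with probability $\frac{48}{141}$. The three families then have weights $\frac{160}{141}$ times $\frac1{32},\frac14,\frac35$. By (5), (6), (7), and Lemma 2 applied for each $w$ to $(\delta,h_w,\varepsilon_w)$, every deterministic task-independent mechanism has, over this random instance, expected makespan$/g_i$ at least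
$$\frac{160}{141}\cdot\frac{355}{256}-\mathrm{err}=\frac{1775}{1128}-\mathrm{err},\qquad\mathrm{err}=\frac2{N-1}+\frac1{2(K-1)}+\frac56\eta+\frac5{12(L-1)}.$$
The distribution of the instance does not depend on the mechanism, so the bound also holds for every distribution over such mechanisms. On the other hand, every instance used has $l_{opt}\le g_i$, so a mechanism as in Theorem 1 has $E[l_M]/g_i\le c$ on each of them. Therefore $c\ge\frac{1775}{1128}-\mathrm{err}$. Take $K=L^2$ and $N=1+9^K$. Then $\eta=\frac{L-1}{L^2-L+1}\to0$ and $\mathrm{err}\to0$ as $L\to\infty$. This proves Theorem 1. $\blacksquare$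

## 8. The functional $\Phi_G$ and the exact optimal ratio

The scale-free model of Section 6 turns out to be the whole truth: allowing mechanisms that are not scale-free does not improve the optimal ratio.

**Definition.** Let $G:(0,\infty)\to[0,1]$ be a random nondecreasing right-continuous function. For $x,y>0$ put
$$\Phi_G(x,y)=1+xE[1-G(x)]+yE[G(\tfrac1y)]-(1+\min(x,y))E\big[(1-G(x))G(\tfrac1y)\big],$$
$$c^*=\inf_{\text{law of }G}\ \sup_{x,y>0}\Phi_G(x,y).$$

Think of $G(b/a)$ as the probability that a task $(a,b)$ goes to machine 1, given the common random bits. Then $\Phi_G(x,y)$ is (2) for the pair $(1,x),(y,1)$ with $u=1-G(x)$, $v=G(\frac1y)$, averaged over $G$.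

Examples, both with nonrandom $G$:

- $G=\mathbf 1_{[1,\infty)}$, the faster-machine rule. If $x\ge1$, then $\Phi_G=1+yG(\frac1y)$, which is $1+y\le2$ for $y\le1$ and $1$ for $y>1$. If $x<1$, then for $y\le1$ it is $1+x+y-1-\min(x,y)=\max(x,y)\le1$, and for $y>1$ it is $1+x<2$. So $\sup\Phi_G=2$, attained at $x=y=1$, and $c^*\le2$.
- $G(t)=\frac t{1+t}$, proportional allocation. Here $1-G(x)=\frac1{1+x}$ and $G(\frac1y)=\frac1{1+y}$, so $\Phi_G(x,y)=1+\frac x{1+x}+\frac y{1+y}-\frac1{1+\max(x,y)}$. This is less than $3$ and tends to $3$ as $x,y\to\infty$.

**Theorem 2.** The infimum of the approximation ratios of weak task-independent randomized truthful mechanisms for two machines equals $c^*$. It is attained by a mechanism of the form: draw $G$; draw i.i.d. $\mathcal U_j$ uniform on $(0,1)$ (independent of $G$); give task $j$ with column $(a,b)$, $a,b>0$, to machine 1 iff $G(b/a)>\mathcal U_j$.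

**Theorem 3.** $c^*>1.5739$.

By (i), $c^*$ is then also the optimal ratio over all randomized truthful mechanisms on two machines. The exact numerical value of $c^*$ is not determined here.

## 9. From $G$ to a mechanism: pairs suffice by convexity

We show: if $\sup\Phi_G\le C<\infty$, then the rule of Theorem 2, completed for zero entries, is a weak task-independent truthful mechanism of ratio at most $C$.

**Behavior of $G$ at $0$ and $\infty$.** This makes the payments below finite. For $x=1$ and $y\ge1$ we have $\Phi_G(1,y)\ge1+yE[G(\frac1y)]-2$, so $yE[G(\frac1y)]\le C+1$. Letting $y\to\infty$, $E[G(0+)]=0$, so $G(0+)=0$ almost surely. In the same way $\Phi_G(x,1)\ge1+xE[1-G(x)]-2$ for $x\ge1$, so $G(\infty)=1$ almost surely. Discard the null set. For zero entries, give the task to machine 1 if $a=0$, and to machine 2 if $b=0<a$.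

**Truthfulness.** Fix $G$ and $(\mathcal U_j)$ and look at one task.

- For fixed $b$, the set of $a$ for which machine 1 gets the task contains $0$. If $b=0$ it is $\{0\}$. If $b>0$, then as $a$ grows $G(b/a)$ is nonincreasing and tends to $0<\mathcal U_j$, so the set is a bounded interval.
- For fixed $a>0$, the set of $b$ for which machine 2 gets the task contains $0$, and since $G(b/a)$ is nondecreasing in $b$ and tends to $1>\mathcal U_j$, it is a bounded interval. For $a=0$ it is empty.

Pay each machine, for each task it receives, the supremum $\theta$ of the corresponding set; $\theta$ does not depend on its own bid. If its true time is $t<\theta$, then $t$ lies in the interval, and truth gives the best possible $\theta-t>0$. If $t>\theta$, truth gives $0$, and winning would give $\theta-t<0$. If $t=\theta$, both outcomes give $0$. Where the set is empty the machine never wins. So truth-telling is optimal task by task, and utilities add over tasks. Each realization is deterministic, truthful and task-independent.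

**Ratio.** If $l_{opt}=0$, every task has time zero on some machine and the rule places it there, so the makespan is $0$. Otherwise the rule depends only on ratios, so we may scale to $l_{opt}=1$. Fix an optimal allocation with task sets $S_1,S_2$ and loads at most $1$. A task of $S_1$ with time $0$ on machine 1 goes to machine 1 and adds no load. A task of $S_2$ with time $0$ on machine 2 goes to a machine where its time is $0$. Drop all these tasks. Write the other tasks of $S_1$ as $a_j(1,x_j)$ with $a_j>0$, $x_j\ge0$, and those of $S_2$ as $b_k(y_k,1)$ with $b_k>0$, $y_k\ge0$. Then $\sum a_j\le1$ and $\sum b_k\le1$. To have equality, add for bookkeeping a virtual task $a_0(1,0)$ that is always on machine 2 and a virtual task $b_0(0,1)$ that is always on machine 1. Neither adds load. With $Y=1$ for a task on machine 1 and $Y=0$ otherwise, $\sum_ja_j=\sum_kb_k=1$ gives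
$$(L_1,L_2)=\sum_{j,k}a_jb_k\big(Y_j+y_kY_k,\ x_j(1-Y_j)+(1-Y_k)\big).$$
The function $\max$ is convex and the weights $a_jb_k$ sum to $1$, so
$$E\max(L_1,L_2)\le\sum_{j,k}a_jb_k\,E\max\big(Y_j+y_kY_k,\ x_j(1-Y_j)+(1-Y_k)\big).$$
Each term is the expected makespan of the pair $(1,x_j),(y_k,1)$. Given $G$, the two allocations are independent. The first task goes to machine 2 with conditional probability $1-G(x_j)$, or $1=1-G(0+)$ if $x_j=0$. The second goes to machine 1 with conditional probability $G(1/y_k)$, or $1=G(\infty)$ if $y_k=0$. These include the virtual tasks. By (2) the pair term is $\Phi_G(x_j,y_k)$, where for a zero argument we take the limit of $\Phi_G$ as that argument tends to $0+$ (bounded convergence). All these values are at most $C$, hence $E\max(L_1,L_2)\le C=C\cdot l_{opt}$. $\square$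

## 10. From a mechanism to $G$: compactness, scale invariance, averaging

Let $c$ be the infimum of the ratios of weak task-independent randomized truthful mechanisms. By Section 9, $c\le c^*\le2$. We construct a random $G$ with $\sup\Phi_G\le c$. Then $c^*\le c$, so $c=c^*$, and by Section 9 the mechanism of this $G$ has ratio at most $c$, so the infimum is attained. This will prove Theorem 2.

For each $N\ge2$ choose a mechanism of ratio at most $c+\frac1N$ and restrict it to $N$ tasks.

**Step 1: a limit object.** We want to remove the slot error. Let $T=\mathbb Q_{>0}^2$ and let $p_N=\hat p$, a random element of $[0,1]^T$. By (1), applied to a change of one entry, $X_j(\alpha,\beta)$ is nonincreasing in $\alpha$; applied to machine 2, whose allocation is $1-X_j$, it is nondecreasing in $\beta$. Hence so is $p_N$. As $T$ is countable, $[0,1]^T$ is compact and metrizable, so the laws of $p_N$ have a weak limit point $\nu$. The set of functions with this monotonicity is closed, so $\nu$ is supported on it. Let $x,y,\lambda$ be positive rationals and $r\in\mathbb N$. Lemma 1 and the ratio bound give, for $x\le y$ and $N\ge r+1$,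
$$E\big[1+xf+yg-(1+x)fg\big]\le c+\frac1N+\frac{1+x}{N-1}$$
with $f,g$ formed from $p_N$. The integrand depends continuously on two coordinates, so along the subsequence
$$E_\nu\big[1+xf+yg-(1+x)fg\big]\le c,\qquad f=1-p\big(\tfrac\lambda r(1,x)\big),\ g=p\big(\lambda(y,1)\big)\qquad(x\le y).\tag{8}$$
Part (b) of Lemma 1 gives in the same way
$$E_\nu\big[1+xf+yg-(1+y)fg\big]\le c,\qquad f=1-p\big(\lambda(1,x)\big),\ g=p\big(\tfrac\lambda r(y,1)\big)\qquad(x\ge y).\tag{9}$$

**Step 2: scale invariance.** We want $\nu$ not to prefer any scale. For $\lambda\in\mathbb Q_{>0}$ let $(S_\lambda p)(\tau)=p(\lambda\tau)$. The $S_\lambda$ are commuting homeomorphisms of $[0,1]^T$, since they permute coordinates. Consider the set of all laws that are supported on monotone $p$ and satisfy (8) and (9) for all parameters. It contains $\nu$. It is convex, since the conditions are affine in the law, and weakly compact, since they are closed. The maps induced by the $S_\lambda$ are affine, weakly continuous and commuting, and they send the set into itself, because $S_\mu$ only replaces the parameter $\lambda$ in (8) and (9) by $\mu\lambda$. The Markov–Kakutani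 theorem says that a commuting family of continuous affine self-maps of a nonempty compact convex set in a Hausdorff topological vector space has a common fixed point. So we may assume that $\nu$ is invariant under all $S_\lambda$.

**Step 3: averaging over the number of pieces.** We are free to choose $r$, and this destroys all correlation between the big task and the pieces except what is scale-invariant. Let $U_\lambda f=f\circ S_\lambda$, a unitary operator on $L^2(\nu)$ with $U_\lambda U_\mu=U_{\lambda\mu}$, and let $\mathcal I$ be the $\sigma$-field of sets that are invariant mod $\nu$ under all $S_\lambda$.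

Claim: for $f\in L^2(\nu)$, $E[f\mid\mathcal I]$ lies in the closed convex hull $H$ of $\{U_{1/r}f:r\in\mathbb N\}$. Let $z$ be the unique element of minimal norm of $H$. For $q\in\mathbb N$, $U_{1/q}U_{1/r}f=U_{1/(qr)}f$, so $U_{1/q}H\subseteq H$. Also $\|U_{1/q}z\|=\|z\|$, and uniqueness gives $U_{1/q}z=z$. Then also $U_qz=z$, and the $U_{1/q}$ with their inverses generate the whole group, so $U_\lambda z=z$ for all $\lambda$. Hence the sets $\{z>t\}$ are invariant mod $\nu$ and $z$ is $\mathcal I$-measurable. If $k\in L^2(\nu)$ is $\mathcal I$-measurable, it is invariant, and $\langle U_{1/r}f,k\rangle=\langle f,U_rk\rangle=\langle f,k\rangle$. Passing to convex combinations and limits, $\langle z,k\rangle=\langle f,k\rangle$. So $z$ is the orthogonal projection of $f$ onto the $\mathcal I$-measurable functions, $z=E[f\mid\mathcal I]$. The same computation gives $E[U_\lambda f\mid\mathcal I]=E[f\mid\mathcal I]$.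

Take (8) with $\lambda=1$. There $g=p(y,1)$ does not depend on $r$, and the first function is $U_{1/r}f$ with $f=1-p(1,x)$. The left side is affine in the first function and $L^2$-continuous, because $g$ is bounded. It is at most $c$ for all $U_{1/r}f$, hence on all of $H$, hence for $E[f\mid\mathcal I]$. Since this is $\mathcal I$-measurable, $g$ may then be replaced by $E[g\mid\mathcal I]$ without changing the expectation. In (9) with $\lambda=1$ do the same with the roles of $f$ and $g$ exchanged. Put
$$\Gamma(x)=E[p(1,x)\mid\mathcal I]\qquad(x\in\mathbb Q_{>0}).$$
By monotonicity of $p$ in its second argument, $\Gamma$ is almost surely nondecreasing on $\mathbb Q_{>0}$ (countably many comparisons). Since $p(y,1)=U_y\big(p(1,\frac1y)\big)$, we have $E[p(y,1)\mid\mathcal I]=\Gamma(\frac1y)$. As $\min(x,y)$ is $x$ in (8) and $y$ in (9), for all rational $x,y>0$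
$$1+xE[1-\Gamma(x)]+yE[\Gamma(\tfrac1y)]-(1+\min(x,y))E\big[(1-\Gamma(x))\Gamma(\tfrac1y)\big]\le c.\tag{10}$$

**Step 4: real arguments.** We pass from $\Gamma$ on the rationals to a right-continuous function. Put $G(t)=\inf\{\Gamma(q):q\in\mathbb Q,\ q>t\}$ for $t>0$ (and, on the null set where $\Gamma$ is not monotone or not $[0,1]$-valued, $G=\mathbf 1_{[1,\infty)}$). Then $G$ is nondecreasing. It is right-continuous: if $q>t$ is rational and $t<t'<q$, then $G(t')\le\Gamma(q)$. For real $x,y>0$ take positive rationals $x_n\downarrow x$ and $y_n\uparrow y$, strictly, so that $1/y_n\downarrow1/y$ strictly. By monotonicity $\Gamma(x_n)\to G(x)$ and $\Gamma(1/y_n)\to G(1/y)$ almost surely, and dominated convergence in (10) gives $\Phi_G(x,y)\le c$. This holds for all $x,y>0$, which proves Theorem 2. $\blacksquare$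

## 11. Moving the slope: $c^*>1.5739$

To prove Theorem 3 we repeat Section 6 with the slope $\frac32$ replaced by a parameter $s$ and with a free weight $r$. Let $G$ be arbitrary, $1<s<2$, $r>0$, and put
$$G(1)=\tfrac12+\delta,\qquad U=1-G(s),\qquad V=G(\tfrac1s),\qquad h=\tfrac{U+V}2,\qquad\varepsilon=\tfrac{U-V}2,$$
which are now random variables.

**The five values.** First, $\Phi_G(1,1)=E[2-2(\frac12-\delta)(\frac12+\delta)]=E[\frac32+2\delta^2]$. Next,
$$\Phi_G(1,s)=E\big[1+(\tfrac12-\delta)+sV-2(\tfrac12-\delta)V\big]=E\big[\tfrac32-\delta+(s-1)V+2\delta V\big],$$
$$\Phi_G(s,1)=E\big[1+sU+(\tfrac12+\delta)-2U(\tfrac12+\delta)\big]=E\big[\tfrac32+\delta+(s-1)U-2\delta U\big],$$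
with mean $E[\frac32+(s-1)h-2\delta\varepsilon]$. Finally, for $(x,y)=(\frac1s,s)$ we have $1-G(x)=1-V$, $G(\frac1y)=V$, $\min(x,y)=\frac1s$, and
$$\Phi_G(\tfrac1s,s)=E\big[1+\tfrac1s(1-V)+sV-(1+\tfrac1s)(1-V)V\big]=(1+\tfrac1s)E\big[1+(s-2)V+V^2\big],$$
because the coefficient of $V$ is $s-1-\frac2s=(1+\frac1s)(s-2)$. For $(s,\frac1s)$ we have $1-G(x)=U$, $G(\frac1y)=1-U$, and the same expression results with $U$ in place of $V$. The mean of the two is $(1+\frac1s)E[1+(s-2)h+h^2+\varepsilon^2]$.

**Completing the squares.** Give the value at $(1,1)$ and the two means the weights $\frac{r^2}2$, $r$, $\frac s{1+s}$. The terms in $\delta,\varepsilon$ are $r^2\delta^2-2r\delta\varepsilon+\varepsilon^2$, and the terms in $h$ are $h^2-2h_0h$ with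
$$h_0=\frac{2-s-r(s-1)}2.$$
So the weighted sum equals
$$\tfrac32\big(\tfrac{r^2}2+r\big)+1+E\big[(\varepsilon-r\delta)^2+(h-h_0)^2\big]-h_0^2.$$
Drop the squares, divide by the total weight, and split off $\frac32$:
$$\sup\Phi_G\ge\frac32+\frac{1-\frac{3s}{2(1+s)}-h_0^2}{\frac{r^2}2+r+\frac s{1+s}}.\tag{11}$$
Here $1-\frac{3s}{2(1+s)}=\frac{2-s}{2(1+s)}$. For $s=\frac32$, $r=\frac14$ we get $h_0=\frac3{16}$ and recover $\frac{1775}{1128}$.

**Numbers.** Take $s=1.47$ and $r=0.28$.

- $h_0=\frac{0.53-0.1316}2=0.1992$ and $h_0^2=0.03968064$.
- Since $4.94\cdot0.107285=0.5299879<0.53$, we have $\frac{0.53}{4.94}>0.107285$. The numerator in (11) therefore exceeds $0.107285-0.03968064=0.06760436>0.0676$.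
- Since $2.47\cdot0.5952=1.470144>1.47$, we have $\frac{1.47}{2.47}<0.5952$. The denominator is below $0.0392+0.28+0.5952=0.9144$.
- $0.9144\cdot0.0739=0.06757416<0.0676$, so the quotient exceeds $0.0739$.

More precisely, the quotient is greater than $\frac{0.0676}{0.9144}$, a fixed number greater than $0.0739$, and this bound does not depend on $G$. Taking the infimum over the laws of $G$ gives $c^*\ge\frac32+\frac{0.0676}{0.9144}>1.5739$. $\blacksquare$
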